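# Farthest points on convex surfaces: an open set of surfaces with homeomorphic farthest point mapping

## Two theorems on the farthest point mapping

**Theorem 1.** Let $\mathcal S$ be the space of all convex surfaces in $\mathbb R^3$ with the Pompeiu–Hausdorff metric. For $S\in\mathcal S$ and $x\in S$ let $F_x$ be the set of points of $S$ at maximal intrinsic distance from $x$, and let $F:x\mapsto F_x$ be the farthest point mapping. Let
$$h(u)=u_1^3-3u_1u_2^2+u_3^5$$
on the unit sphere $S^2$, and let $S_t=\{e^{th(u)}u:\ u\in S^2\}$. For all sufficiently small $t>0$, $S_t$ is a smooth convex surface having a neighbourhood in $\mathcal S$ in which every surface has a single-valued and surjective farthest point mapping. Hence the set of surfaces whose farthest point mapping is both not single-valued and not surjective is not dense in $\mathcal S$.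

Call *first class* the set of surfaces for which $F$ is single-valued and a homeomorphism, and *second class* the set of those for which $F$ is both not single-valued and not surjective. A *segment* is a shortest path on the surface.

**Theorem 2.**

(a) Let $S$ be a $C^\infty$ convex surface such that $F$ is single-valued and, for every $x\in S$, no two segments from $F(x)$ to $x$ form the angle $\pi$ at $F(x)$. Then a whole neighbourhood of $S$ in $\mathcal S$ is contained in the first class.

(b) The surfaces $S_t$ ($t>0$ small) satisfy the hypotheses of (a). So the first class has nonempty interior, and every round sphere lies in the closure of that interior.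

(c) The second class equals $\{S:\ F\text{ is not surjective}\}$. It is open and nonempty, but not dense.

Now the words, one by one. A convex surface is the boundary of a convex body, and a convex body is a compact convex set with nonempty interior. The intrinsic distance $\rho(x,y)$ is the length of a shortest path on $S$ from $x$ to $y$, lengths being Euclidean. By compactness every $F_x$ is nonempty. "Single-valued" means $|F_x|=1$ for every $x\in S$, and then we write $F(x)$ for the one element of $F_x$. "Surjective" means $\bigcup_{x\in S}F_x=S$. Nobody claims that the two classes exhaust $\mathcal S$.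

The paper "Multiple farthest points on Alexandrov surfaces" says that "it is still unknown whether, say in the convex case, the second class is dense". In plain words: can every convex surface be bent by an arbitrarily small amount so that some point has several farthest points, and some point is farthest from nobody? Theorem 1 says no. Theorem 2 says more: near the $S_t$ every surface, smooth or not, is in the first class. Note how strong "every" is: polyhedra, which are dense in $\mathcal S$, are included.

## Spheres, surfaces of revolution, and a long cone

**The round sphere.** On $S^2$ the unique farthest point from $x$ is $-x$, so $F$ is the antipodal map, and $S^2$ is in the first class. All great semicircles from $-x$ to $x$ are segments. In particular, *pairs of opposite segments exist*, meeting at $-x$ with angle $\pi$. So the sphere does not satisfy the hypothesis of Theorem 2(a).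

**Smooth surfaces of revolution.** Let $S$ be a smooth convex surface of revolution with poles $n$ and $s$. A path from $n$ to $p$ is at least as long as the meridian arc from $n$ to $p$, because the meridian part of the velocity alone already accounts for that length. So $\rho(n,p)$ is the meridian arclength, $F_n=\{s\}$, and two opposite meridians are segments from $s$ to $n$ with angle $\pi$. Hence no smooth surface of revolution satisfies the hypothesis of Theorem 2(a).

**A long cone: the second class is not empty.** Let $S$ be the boundary of a solid right circular cone of height $20$ and base radius $1$, with base at height $0$. Let $y$ be a lateral point at height $10$. We claim that $y\notin F_x$ for every $x\in S$, so $F$ is not surjective.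

Moving along a generator through a height difference $\Delta\le 10$ costs $\frac{\sqrt{401}}{20}\Delta\le\Delta+0.02$. Moving along a horizontal circle to a prescribed generator costs at most $\pi$, since the radius is at most $1$. Let $k$ be the height of $x$.

* If $k\le10$: go to the rim if $x$ lies on the base (cost at most $1$), turn to the generator of $y$, and climb. So $\rho(x,y)\le 1+(10-k)+0.02+\pi<20-k\le\rho(x,\text{apex})$.
* If $k\ge10$: descend along the generator of $x$ to height $10$ and turn. With $b$ the centre of the base, $\rho(x,y)\le(k-10)+0.02+\pi<k\le\rho(x,b)$.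

In both cases some point is farther from $x$ than $y$ is. That $F$ is also not single-valued on this surface will follow from Lemma 1 below.

## A degree argument: single-valued implies surjective

Before anything geometric we record which implication between the two properties is free. It needs one limit fact, (A3), which we also use everywhere later.

**(A3) Limits.** *If $S_n\to S$ in $\mathcal S$, $S_n\ni x_n\to x\in S$ and $S_n\ni y_n\to y\in S$, then $\rho_n(x_n,y_n)\to\rho(x,y)$. Segments of $S_n$ from $y_n$ to $x_n$ then subconverge to segments of $S$ from $y$ to $x$.*

*Proof.* Let $K_n,K$ be the convex bodies. Since $K_n=\operatorname{conv}S_n$ and $K=\operatorname{conv} S$, also $K_n\to K$. Place $0$ in the interior of $K$. There are $r,R>0$ such that $K$ and, for large $n$, all $K_n$ contain the ball $B(0,r)$ and lie in $B(0,R)$. Consequently, for every $\varepsilon>0$ and large $n$, $K_n\subset(1+\varepsilon)K$ and $K\subset(1+\varepsilon)K_n$. (If $K_n\subset K+\delta B(0,1)$, then $K_n\subset K+\frac\delta rK=(1+\frac\delta r)K$; the other inclusion is the same.)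

*Intrinsic against Euclidean distance.* On all these surfaces $\rho(p,q)\le C|p-q|$ with $C=\frac{\pi R^2}{2r^2}$. Indeed, let $\varphi$ be the angle between $p$ and $q$ seen from $0$. Cut the body with a plane through $0,p,q$ and follow the planar convex curve from $p$ to $q$ over the angle $\varphi$. At polar radius $\varrho\le R$, with the support line at distance $d\ge r$ from $0$, the length element is $\frac{\varrho^2}{d}\,d\varphi\le\frac{R^2}{r}\,d\varphi$. So $\rho(p,q)\le\frac{R^2}{r}\varphi$. On the other hand the nearest point projection to $B(0,r)$ does not increase distances, so $|p-q|\ge2r\sin\frac\varphi2\ge\frac{2r}{\pi}\varphi$.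

*Upper limit.* Take a path of length $(1+\varepsilon)\rho(x,y)$ on $(1+\varepsilon)S$ from $(1+\varepsilon)x$ to $(1+\varepsilon)y$. It avoids the interior of $(1+\varepsilon)K\supset K_n$, so the nearest point projection to $K_n$ maps it to a path on $S_n$, without increasing its length. The projection is $1$-Lipschitz and fixes $x_n$, so the new endpoint is within $\varepsilon|x|+|x-x_n|$ of $x_n$; similarly for $y_n$. Hence $\rho_n(x_n,y_n)\le(1+\varepsilon)\rho(x,y)+C'\varepsilon+o(1)$ with $C'$ independent of $n$ and $\varepsilon$, and $\limsup\rho_n(x_n,y_n)\le\rho(x,y)$.

*Lower limit.* Exchange $K$ and $K_n$: project a $(1+\varepsilon)$-scaled segment of $S_n$ to $K$. This gives $\rho(x,y)\le(1+\varepsilon)\rho_n(x_n,y_n)+C'\varepsilon+o(1)$, so $\rho(x,y)\le\liminf\rho_n(x_n,y_n)$.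

*Segments.* Parametrize segments of $S_n$ from $y_n$ to $x_n$ on $[0,1]$ proportionally to arclength. By Arzelà–Ascoli a subsequence converges uniformly to a curve on $S$ from $y$ to $x$. By lower semicontinuity its length is at most $\lim\rho_n(x_n,y_n)=\rho(x,y)$, so it is a segment. $\square$

**Consequence.** *If $S_n\to S$, $y_n\in F_{x_n}$ on $S_n$, $x_n\to x$ and $y_n\to y$, then $y\in F_x$ on $S$.* For $z\in S$ choose $S_n\ni z_n\to z$ and pass to the limit in $\rho_n(x_n,z_n)\le\rho_n(x_n,y_n)$.

**Lemma 1.** *If $F$ is single-valued on $S$, then $F$ is continuous and surjective.*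

*Proof.* By the consequence (with $S_n=S$) the graph of $F$ is closed. The surface is compact, so $F$ is continuous. Clearly $F(x)\ne x$. Transport $F$ to a map $f:S^2\to S^2$ by a homeomorphism $S\cong S^2$; it has no fixed point. Consider
$$f_s(u)=\frac{(1-s)f(u)-su}{|(1-s)f(u)-su|},\qquad 0\le s\le1.$$
The denominator vanishes only if $(1-s)f(u)=su$. Comparing norms, $s=\frac12$ and $f(u)=u$, which is excluded. So $f$ is homotopic to the antipodal map and has degree $-1$. A map that misses a point has degree $0$, so $f$ is onto. $\square$

Hence "not surjective" implies "not single-valued". This gives the first sentence of Theorem 2(c): the second class is exactly $\{S:F\text{ not surjective}\}$. Moreover, to keep a surface out of the second class it suffices that $F$ is single-valued.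

## Directions, angles and the hinge inequality

We recall the facts that we need from A. D. Alexandrov, *Intrinsic Geometry of Convex Surfaces*, and Burago–Burago–Ivanov, *A Course in Metric Geometry*, Ch. 4, 10.

**(A1) Directions.** The directions of segments from $y\in S$ form a dense subset of a circle $\Sigma_y$ of length $\theta_y\in(0,2\pi]$, the *total angle* at $y$. The angle $\angle$ of two segments is the arc distance of their directions in $\Sigma_y$ (the length of the shorter arc). If two segments from $y$ to $x$ with directions $d,d'$ form a Jordan curve $J$, then the two sectors at $y$, on the two sides of $J$, have angles equal to the lengths of the two arcs of $\Sigma_y\setminus\{d,d'\}$. A segment from $y$ that meets $J$ only at $y$ and starts into one sector has its direction in the corresponding arc.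

*Example.* At a vertex of a cube $\theta_y=\frac{3\pi}2$. At a point inside an edge, or at any point of a smooth surface, $\theta_y=2\pi$. At the apex of the cone above, $\theta_y=2\pi/\sqrt{401}$, because the lateral surface unrolls to a sector of radius $\sqrt{401}$ with arc $2\pi$.

**(A2) Curvature $\ge0$.** For points $y,a,b$ let $\tilde\angle_y(a,b)$ be the angle at the vertex corresponding to $y$ in the Euclidean triangle with side lengths $\rho(y,a),\rho(y,b),\rho(a,b)$. For segments $\sigma_1,\sigma_2$ from $y$, parametrized by arclength, $\tilde\angle_y(\sigma_1(s),\sigma_2(s'))$ is nonincreasing in $s,s'$ and tends to $\angle(\sigma_1,\sigma_2)$ as $s,s'\to0$. In particular $\angle\ge\tilde\angle$, which by the law of cosines is the *hinge inequality*: if $\sigma_1,\sigma_2$ end at $a,b$, then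
$$\rho(a,b)^2\le\rho(y,a)^2+\rho(y,b)^2-2\rho(y,a)\rho(y,b)\cos\angle(\sigma_1,\sigma_2).\tag{1}$$
Adjacent angles at an interior point of a segment sum to $\pi$. Segments do not branch: an interior point of a segment is joined to each endpoint by a unique segment, and two segments from $y$ with angle $0$ coincide on their common length.

*Example.* For three points of $S^2$ at mutual distance $\frac\pi2$, the angles are $\frac\pi2$ and the comparison angles are $\frac\pi3$.

**Lemma 2 (angles can only jump up).** *Let $S_n\to S$ (constant sequences allowed), and let segments $\sigma_n^i$ of $S_n$ starting at $y_n$ converge to nondegenerate segments $\sigma^i$ of $S$ starting at $y$, $i=1,2$. Then $\liminf\angle(\sigma^1_n,\sigma^2_n)\ge\angle(\sigma^1,\sigma^2)$.*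

*Proof.* Fix a small $s>0$. For large $n$ all segments are longer than $s$, and by (A2) and (A3)
$$\angle(\sigma_n^1,\sigma_n^2)\ge\tilde\angle_{y_n}(\sigma_n^1(s),\sigma_n^2(s))\to\tilde\angle_y(\sigma^1(s),\sigma^2(s)).$$
Now let $s\to0$. $\square$

**Lemma 3 (gaps at a farthest point).** *Let $y\in F_x$, and let $D\subset\Sigma_y$ be the set of directions of segments from $y$ to $x$. Then $D$ is closed, and every open arc of $\Sigma_y$ disjoint from $D$ has length $\le\pi$. In particular, $\theta_y>\pi$ implies $|D|\ge2$.*

The picture: if all segments to $x$ leave $y$ in less than a half plane, then walking away from them increases the distance from $x$.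

*Proof.* *Closedness.* Let $D\ni d_k\to d_\infty$ with corresponding segments $\sigma_k$; after passing to a subsequence, $\sigma_k\to\sigma$, a segment from $y$ to $x$. Lemma 2, with $\sigma_l$ kept fixed, gives $\angle(\sigma,\sigma_l)\le\liminf_k\angle(\sigma_k,\sigma_l)=\operatorname{dist}(d_\infty,d_l)$, and this tends to $0$ as $l\to\infty$. So the direction of $\sigma$ is the limit of the $d_l$, that is, $d_\infty\in D$.

*Gap.* Suppose an open arc of length $>\pi$ misses $D$. Its midpoint has distance $>\frac\pi2$ from $D$. By density of directions there are a segment $\gamma$ from $y$, with direction near this midpoint, and $\varepsilon>0$ such that $\angle(\gamma,\sigma)\ge\frac\pi2+\varepsilon$ for all segments $\sigma$ from $y$ to $x$. For small $s>0$ let $z_s=\gamma(s)$ and $r_s=\rho(x,z_s)$, let $\sigma_s$ be a segment from $z_s$ to $x$, and let $\psi_s$ and $\pi-\psi_s$ be its angles at $z_s$ with the part of $\gamma$ going back to $y$ and with the forward part.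

From any sequence $s\to0$ we can extract a subsequence along which $\sigma_s$ converges to a segment from $y$ to $x$, while the forward parts converge to $\gamma$. Lemma 2 gives $\liminf(\pi-\psi_s)\ge\frac\pi2+\varepsilon$ along it. Hence $\psi_s\le\frac\pi2-\frac\varepsilon2$ for all small $s$. The hinge inequality (1) at $z_s$, for the segments to $y$ and to $x$, gives
$$\rho(x,y)^2\le r_s^2+s^2-2sr_s\sin\tfrac\varepsilon2<r_s^2$$
for small $s$. So $z_s$ is farther from $x$ than $y$ is, a contradiction.

*Last claim.* $D$ is not empty. If $D=\{d\}$, then $\Sigma_y\setminus\{d\}$ is an open arc of length $\theta_y$ missing $D$, so $\theta_y\le\pi$. $\square$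

*Example.* On the cone above let $x$ be a point of the rim, let $y$ be the apex and $L=\sqrt{401}$. A lateral point at slant distance $s$ from $y$ lies, after unrolling, at an angle at most $\pi/L<0.16$ from the generator of $x$, so its distance from $x$ is at most that of the planar chord. The chord length is convex in $s\in[0,L]$; it equals $L$ at $s=0$ and is at most $\pi<L$ at $s=L$, so it is $<L$ for $s>0$. Base points are within $2$ of $x$. And $\rho(x,y)=L$, attained only by the generator of $x$: along a lateral path the slant distance must drop by $L$, and a path that uses the base adds positive length before its last departure from the rim. So $F_x=\{y\}$ and $|D|=1$, which Lemma 3 permits because $\theta_y=2\pi/\sqrt{401}\le\pi$.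

**Lemma 4 (smooth limits).** *Let $S$ be $C^\infty$, $S_n\to S$, $S_n\ni y_n\to y\in S$. Then $\theta_{y_n}\to2\pi$. If segments $\sigma_n^i$ from $y_n$ converge to nondegenerate segments $\sigma^i$ from $y$ ($i=1,2$), then $\angle(\sigma_n^1,\sigma_n^2)\to\angle(\sigma^1,\sigma^2)$.*

*Proof.* We use one remark about circles: for three points of a circle, the sum of the pairwise arc distances is at most the length of the circle.

*Total angles.* Choose $p^1,p^2,p^3\in S$ within the injectivity radius of $y$, in directions at mutual angles $\frac{2\pi}3$, and $S_n\ni p_n^i\to p^i$. By (A3), segments $[y_n,p_n^i]$ converge to the unique segments $[y,p^i]$. By Lemma 2 and the remark, $2\pi\ge\theta_{y_n}\ge3\cdot\frac{2\pi}3-o(1)$.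

*Angles.* Let $\beta=\angle(\sigma^1,\sigma^2)$. Choose $p$ within the injectivity radius in the direction opposite to $\sigma^1$, and $S_n\ni p_n\to p$. The segment $[y,p]$ makes angles $\pi$ and $\pi-\beta$ with $\sigma^1$ and $\sigma^2$. By Lemma 2, $[y_n,p_n]$ makes angles $\ge\pi-o(1)$ and $\ge\pi-\beta-o(1)$ with $\sigma^1_n$ and $\sigma_n^2$. The three pairwise angles sum to at most $\theta_{y_n}\le2\pi$, so $\angle(\sigma_n^1,\sigma_n^2)\le\beta+o(1)$. Lemma 2 gives the other inequality. $\square$

## Two farthest points force two opposite segments

The sensible first attempt is to prove that the round sphere is an interior point of the first class. Let $S_n\to S^2$ and suppose that on $S_n$ some $x_n$ has two farthest points $y_n\ne y_n'$. Both converge to the same point $y=-x$, where $x=\lim x_n$. What is seen at $y_n$? The points $y_n,y_n'$ are very close and equally far from $x_n$, so by the hinge inequality every segment from $y_n$ to $x_n$ makes an angle of almost at least $\frac\pi2$ with the direction $e_n$ of $y'_n$. So around $e_n$ there is a gap in the set of directions to $x_n$ of length almost $\pi$ or more. By Lemma 3 it is at most $\pi$.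 The two ends of the gap are therefore directions of two almost opposite segments to $x_n$. In the limit we find two segments from $-x$ to $x$ with angle exactly $\pi$.

On the round sphere such pairs exist for every $x$, and the attempt ends here, with no contradiction. The limit surface must have no such pairs. This is exactly the hypothesis of Theorem 2(a). Note that on a smooth surface this hypothesis forces at least three segments from $F(x)$ to $x$: there are at least two by Lemma 3, and exactly two would give two gaps of length $\le\pi$ with sum $2\pi$, hence angle $\pi$.

**Proof of Theorem 2(a).** Let $S$ be as there. Each step assumes that the claim fails arbitrarily near $S$, takes a sequence, and finds two opposite segments on $S$.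

**Step 1: $F$ is single-valued on all surfaces near $S$.** This makes the argument above precise. If the claim fails, there are $S_n\to S$, points $x_n\in S_n$ and distinct $y_n,y_n'\in F_{x_n}$. Pass to subsequences with $x_n\to x$ and with $y_n$ and $y_n'$ convergent. By the consequence of (A3) both limits lie in $F_x=\{F(x)\}$. So $y_n,y_n'\to y=F(x)$, and by (A3)
$$\tau_n=\rho_n(y_n,y_n')\to0,\qquad r_n=\rho_n(x_n,y_n)=\rho_n(x_n,y_n')\to\rho(x,y)>0.$$

Let $e_n\in\Sigma_{y_n}$ be the direction of a segment from $y_n$ to $y'_n$, and $D_n$ the set of directions of segments from $y_n$ to $x_n$. The hinge inequality at $y_n$ reads $r_n^2\le r_n^2+\tau_n^2-2r_n\tau_n\cos\angle$, that is, $\cos\angle\le\tau_n/(2r_n)\to0$, for every segment from $y_n$ to $x_n$. So $\operatorname{dist}(e_n,D_n)\ge\frac\pi2-\varepsilon_n$ with $\varepsilon_n\to0$.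

For large $n$, then, $e_n\notin D_n$. Let $I_n$ be the component of $\Sigma_{y_n}\setminus D_n$ that contains $e_n$, and $a_n$ its length. By Lemma 3, $a_n\le\pi$. By Lemma 4, $\theta_{y_n}\to2\pi$, so $a_n<\theta_{y_n}$ for large $n$, and $I_n$ has two distinct endpoints $d_n^1,d_n^2\in D_n$. Since $e_n$ has distance $\ge\frac\pi2-\varepsilon_n$ from each, $a_n\ge\pi-2\varepsilon_n$. Thus $a_n\to\pi$, $\theta_{y_n}-a_n\to\pi$, and
$$\operatorname{dist}(d_n^1,d_n^2)=\min(a_n,\theta_{y_n}-a_n)\to\pi.$$
By (A3) the segments with directions $d_n^1,d_n^2$ subconverge to segments of $S$ from $y=F(x)$ to $x$, nondegenerate since $\rho(x,y)>0$. By Lemma 4 these have angle $\pi$. This contradicts the hypothesis on $S$.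

**Step 2: $F$ is injective on all surfaces near $S$.** If the claim fails, then by Step 1 there are $S_n\to S$ with $F$ single-valued on $S_n$, and $x_n\ne x_n'$ with $F(x_n)=F(x_n')=y_n$. Pass to subsequences with $x_n\to x$ and $y_n\to y=F(x)$. By Lemma 4, $\theta_n:=\theta_{y_n}\to2\pi$. Let $D_n,D_n'\subset\Sigma_{y_n}$ be the sets of directions of segments from $y_n$ to $x_n$ and to $x_n'$. For large $n$, Lemma 3 gives $|D_n|,|D_n'|\ge2$.

*A segment from $y_n$ to $x_n$ and one from $y_n$ to $x_n'$ meet only at $y_n$.* Suppose they share $z\ne y_n$. Since $x_n\ne x_n'$, $z$ is interior to one of them. By non-branching the two coincide up to $z$; so they have angle $0$ and coincide on their common length. As $x_n\ne x_n'$, one of $x_n,x_n'$ is then interior to a segment from $y_n$ to the other, hence is joined to $y_n$ by a unique segment. This contradicts $|D_n|,|D_n'|\ge2$.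

*Distinct segments from $y_n$ to $x_n$ meet only at their endpoints.* A common point other than these would be interior to both, hence joined to $y_n$ and to $x_n$ by unique segments, and the two segments would be equal.

*$D_n'$ lies in one component of $\Sigma_{y_n}\setminus D_n$.* First, $D_n\cap D_n'=\emptyset$, because angle $0$ would force overlap, which we just excluded. Suppose $e,e'\in D_n'$ lie in different components. Then each of the two arcs between $e$ and $e'$ contains a point of $D_n$; so some $d,d'\in D_n$ separate $e$ from $e'$ on the circle. The segments to $x_n$ with directions $d,d'$ form a Jordan curve $J$, and $x_n'\notin J$. All segments from $y_n$ to $x_n'$, with $y_n$ removed, are disjoint from $J$, connected, and contain $x_n'$. So they lie in the component of $S_n\setminus J$ that contains $x_n'$. By (A1), $e$ and $e'$ lie in the same arc of $\Sigma_{y_n}\setminus\{d,d'\}$, a contradiction.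

*Opposite directions.* Let $a_n$ be the length of the component that contains $D_n'$. By Lemma 3, $a_n\le\pi<\theta_n$ for large $n$, so it has two distinct endpoints $d_n^1,d_n^2\in D_n$. The complementary open arc has length $\theta_n-a_n$ and misses $D_n'$. Lemma 3 *applied to $x_n'$* gives $\theta_n-a_n\le\pi$. From the two bounds, $a_n\ge\theta_n-\pi$ and $\theta_n-a_n\ge\theta_n-\pi$, so $\operatorname{dist}(d_n^1,d_n^2)\ge\theta_n-\pi\to\pi$. As in Step 1, Lemma 4 gives two segments of $S$ from $y=F(x)$ to $x$ with angle $\pi$, a contradiction.

**Step 3: $F$ is a homeomorphism near $S$.** For all surfaces close enough to $S$, $F$ is single-valued (Step 1), hence continuous and surjective (Lemma 1), and injective (Step 2). A continuous bijection of a compact Hausdorff space onto itself is a homeomorphism. This proves Theorem 2(a). $\square$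

For Theorem 1 only Step 1 and Lemma 1 will be needed.

## Half great circles in a perturbed sphere, and the choice of $h$

We now need one smooth surface without opposite segments from $F(x)$ to $x$. We look for it near the round sphere, where lengths can be computed to first order. Throughout, $C$ denotes constants independent of $t,x,y$ and of directions, possibly changing from line to line, and $O(\cdot)$ is uniform in the same sense; $t>0$ is small.

**The metric.** As $t\to0$ the radial function $e^{th}$ tends to $1$ in $C^\infty$. So for small $t$, $S_t$ has positive curvature and is a smooth convex surface. With $X=e^{th}u$ we have $dX=e^{th}(du+t\,dh\,u)$ and $du\perp u$. So, transported to $S^2$ by radial projection, the metric of $S_t$ is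
$$g_t=e^{2th}\,(g_0+t^2\,dh\otimes dh).\tag{2}$$
Write $d_0,L_0,s_0$ for distance, length and arclength in $g_0$, and $\rho_t,L_t$ for distance and length in $g_t$. Since $L_t(\gamma)=\int_\gamma e^{th}\sqrt{1+t^2dh(\dot\gamma)^2}\,ds_0$ with $\dot\gamma$ the $g_0$-unit velocity, expanding in $t$ gives
$$\Big|L_t(\gamma)-L_0(\gamma)-t\int_\gamma h\,ds_0\Big|\le Ct^2\qquad\text{if }L_0(\gamma)\le2\pi.\tag{3}$$

**The function $w$.** For $u\in S^2$ and a unit vector $\theta\in T_uS^2$ put
$$c_{u,\theta}(s)=\cos s\,u+\sin s\,\theta,\qquad w(u,\theta)=\int_0^\pi h(c_{u,\theta}(s))\,ds.$$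
By (3), the half great circle from $u$ to $-u$ in direction $\theta$ has $g_t$-length $\pi+t\,w(u,\theta)+O(t^2)$. If we move the endpoint from $-u$ by a small vector of order $t$, the length changes by a term *linear in $\theta$*, again of order $t$. So, with $x$ near $-y$, we expect
$$\rho_t(x,y)\approx\pi+t\min_\theta\big(w(y,\theta)+\langle\eta,\theta\rangle\big),$$
where $\eta\in T_yS^2$ encodes the position of $x$, and segments should correspond to directions $\theta$ that nearly attain the minimum.

When can two nearly opposite directions $\theta$ and $-\theta$ not both nearly attain it? The simplest choices of $h$ fail. If $h$ is even, then $w(u,-\theta)=w(u,\theta)$, and for $\eta=0$ the values at $\theta$ and $-\theta$ agree; for instance $h=u_3^2$ gives surfaces of revolution, which we excluded above. If $h=\langle a,\cdot\rangle$ is linear, then $w(u,\theta)=2\langle a,\theta\rangle$, and for $\eta=-2a^{\top}$, with $a^\top$ the projection of $a$ to $T_uS^2$, the function under the minimum vanishes identically.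

So take $h$ odd, but such that $w$ is not linear in $\theta$. For odd $h$ the substitution $s\mapsto\pi-s$ and $c_{u,-\theta}(\pi-s)=-c_{u,\theta}(s)$ give
$$w(u,-\theta)=-w(u,\theta).\tag{4}$$
Then $w(y,\cdot)+\langle\eta,\cdot\rangle$ is odd: if it is $-m<0$ at $\theta$, it is $+m$ at $-\theta$. It remains to keep $m$ away from $0$, uniformly in $y$ and $\eta$.

**Claim.** *For our $h$ and for no $u\in S^2$ is $w(u,\cdot)$ the restriction of a linear functional on $T_uS^2$.*

*Proof.* Let $\varphi$ be the angular coordinate of $\theta$ in an orthonormal frame of $T_uS^2$. A linear functional has only Fourier degree $1$ in $\varphi$. We exhibit a nonzero component of another degree.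

*Case $u\ne\pm e_3$.* The cubic part of $h$ contributes a trigonometric polynomial of degree $\le3$. The projection $p$ of $e_3$ to $T_uS^2$ is nonzero, and $\theta_3=|p|\cos(\varphi-\varphi_0)$. In $(\cos s\,u_3+\sin s\,\theta_3)^5$ only the term $\sin^5s\,\theta_3^5$ contributes to Fourier degree $5$. Since $\int_0^\pi\sin^5s\,ds=\frac{16}{15}$ and $\cos^5\alpha=\frac1{16}(\cos5\alpha+5\cos3\alpha+10\cos\alpha)$, the component of $w$ of degree $5$ is $\frac1{15}|p|^5\cos5(\varphi-\varphi_0)\ne0$.

*Case $u=\pm e_3$.* With $\theta=(\cos\varphi,\sin\varphi,0)$, $h(c_{u,\theta}(s))=\sin^3s\cos3\varphi\pm\cos^5s$. Hence $w=\frac43\cos3\varphi$, of degree $3$. $\square$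

Both terms of $h$ are used. For $u_3^5$ alone, $w(\pm e_3,\cdot)=\pm\int_0^\pi\cos^5s\,ds=0$. For $u_1^3-3u_1u_2^2$ alone, $w(e_1,\theta)=\int_0^\pi(\cos^3s-3\cos s\sin^2s\,\theta_2^2)\,ds=0$.

**The gap constant.** Put
$$E(u)=\min_{\eta\in T_uS^2}\ \max_{|\theta|=1}|w(u,\theta)+\langle\eta,\theta\rangle|.$$
The minimum exists, because the maximum is at least $|\eta|-\max|w|$. By the Claim, $E(u)>0$. In a local orthonormal frame, $E(u)$ is the sup-norm distance from the function $w(u,\cdot)$, which depends continuously on $u$, to the fixed space spanned by $\cos\varphi,\sin\varphi$. So $E$ is continuous, and $E_0:=\min_{S^2}E>0$.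

## No nearly opposite segments on $S_t$

**Step 1: $F_x$ lies close to $-x$.** This localizes the problem. Let $H=\max|h|$ and $y\in F_x$. By (2), $\rho_t(x,y)\ge\rho_t(x,-x)\ge\pi e^{-tH}\ge\pi-Ct$. Also $\rho_t(x,y)\le e^{tH}(1+Ct^2)\,d_0(x,y)$. Hence $d_0(y,-x)=\pi-d_0(x,y)\le Kt$ for a constant $K$. Write $-x=\exp_y\xi$ with $\xi\in T_yS^2$, $|\xi|\le Kt$, that is,
$$x=-\Big(\cos|\xi|\,y+\frac{\sin|\xi|}{|\xi|}\,\xi\Big)\qquad\Big(\frac{\sin0}0:=1\Big).$$
Put $r=\rho_t(x,y)$. The two bounds and $d_0\le\pi$ give $|r-\pi|\le Ct$.

**Step 2: upper bound for $r$.** We test with explicit paths, one for each direction. For a unit $\theta\in T_yS^2$, go along the great circle from $y$ to the point $\theta\in S^2$ (length $\frac\pi2$), then along the shortest great circle arc from $\theta$ to $x$. Since $\langle\theta,y\rangle=0$,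
$$\langle\theta,x\rangle=-\frac{\sin|\xi|}{|\xi|}\langle\xi,\theta\rangle=-\langle\xi,\theta\rangle+O(t^3),$$
and since $\arccos z=\frac\pi2-z+O(z^3)$, the $g_0$-length of the path is $\frac\pi2+\arccos\langle\theta,x\rangle=\pi+\langle\xi,\theta\rangle+O(t^3)$.

We need the integral of $h$ along the path. With $\ell=\arccos\langle\theta,x\rangle$ the second arc is
$$q(s)=\cos(\ell s)\,\theta+\sin(\ell s)\,\frac{x-\langle x,\theta\rangle\theta}{\sin\ell},\qquad0\le s\le1.$$
For $|\langle\theta,x\rangle|\le\frac12$ this expression and its $s$-derivative depend smoothly on $(\theta,x)$, hence are Lipschitz in $x$ near $-y$ with a uniform constant. For $x=-y$ it is the arc of $c_{y,\theta}$ from $\theta$ to $-y$. Since $d_0(x,-y)\le Kt$, the integral of $h$ along the whole path is $w(y,\theta)+O(t)$. By (3),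
$$r\le\pi+\langle\xi,\theta\rangle+t\,w(y,\theta)+Ct^2\qquad\text{for every unit }\theta\in T_yS^2.\tag{5}$$
By (4) the function $\theta\mapsto w(y,\theta)+\langle\xi/t,\theta\rangle$ is odd. So its minimum is minus the maximum of its absolute value, hence $\le-E(y)\le-E_0$. Choosing $\theta$ at the minimum in (5),
$$r\le\pi-tE_0+Ct^2.\tag{6}$$

**Step 3: lower bound for $r$ along an actual segment.** We show that a segment starting in direction $\theta$ is, to first order, no shorter than the test path of Step 2 in direction $\theta$. Let $\sigma:[0,r]\to S^2$ be a $g_t$-segment from $y$ to $x$, parametrized by $g_t$-arclength, and let $\theta$ be the $g_0$-unit vector in the direction $\sigma'(0)$.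

*Comparison with a great circle.* The metrics $g_t$ ($t\in\mathbb R$) are complete and depend smoothly on $t$. So the geodesic flow $\Phi_t^s(v)$ is smooth in $(t,s,v)\in\mathbb R\times\mathbb R\times TS^2$, and on the compact set $|t|\le1$, $0\le s\le4$, $\frac12\le|v|_0\le2$ it is uniformly Lipschitz in $t$ and $v$, as a map to $\mathbb R^6\supset TS^2$. By (2), $|\sigma'(0)|_0=1+O(t)$, so $|\sigma'(0)-\theta|_0=O(t)$. Comparing $\Phi_t^s(\sigma'(0))$ with $\Phi_0^s(\theta)$,
$$\sigma(s)=c_{y,\theta}(s)+O(t),\qquad\sigma'(s)=c_{y,\theta}'(s)+O(t).$$
Since $|r-\pi|\le Ct$, it follows that $\int_\sigma h\,ds_0=\int_0^rh(\sigma)\,|\sigma'|_0\,ds=w(y,\theta)+O(t)$.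

*The $g_0$-length to second order.* The estimate just used would give $L_0(\sigma)$ only up to $O(t)$, which is too coarse. Instead we use the triangle inequality through the midpoint $m=\sigma(\frac\pi2)=\theta+O(t)$. Put $a=\langle y,m\rangle=O(t)$ and
$$b=\langle x,m\rangle=-a\cos|\xi|-\frac{\sin|\xi|}{|\xi|}\langle\xi,m\rangle=-a-\langle\xi,m\rangle+O(t^3).$$
Then
$$L_0(\sigma)\ge d_0(y,m)+d_0(m,x)=\arccos a+\arccos b=\pi-a-b+O(t^3)=\pi+\langle\xi,m\rangle+O(t^3)=\pi+\langle\xi,\theta\rangle+O(t^2).$$
The unknown $a$ has cancelled, and in the last equality we used $|\xi|\,|m-\theta|=O(t^2)$. Since $L_0(\sigma)\le e^{tH}r\le2\pi$ for small $t$, (3) applies and gives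
$$r=L_t(\sigma)\ge\pi+\langle\xi,\theta\rangle+t\,w(y,\theta)-Ct^2.\tag{7}$$

**Step 4: two segments cannot be nearly opposite.** Let $\sigma_1,\sigma_2$ be segments from $y\in F_x$ to $x$ with $g_0$-unit directions $\theta_1,\theta_2$, and let $\Lambda$ be a uniform Lipschitz constant of $w$ in $\theta$. By (4), $w(y,\theta_1)+w(y,\theta_2)=w(y,\theta_1)-w(y,-\theta_2)\ge-\Lambda|\theta_1+\theta_2|$. Add (7) for both segments and use (6):
$$2\pi-2tE_0+2Ct^2\ge2r\ge2\pi-(K+\Lambda)\,t\,|\theta_1+\theta_2|-2Ct^2.$$
So $(K+\Lambda)|\theta_1+\theta_2|\ge2E_0-4Ct\ge E_0$ once $t$ is small. Now $|\theta_1+\theta_2|$ is twice the cosine of half the $g_0$-angle of $\theta_1,\theta_2$. Hence the $g_0$-angle is bounded away from $\pi$, *independently of $t$*. By (2) the cosines of $g_t$- and $g_0$-angles differ by $O(t^2)$. So there are $\delta\in(0,\pi)$ independent of $t$, and $t_1>0$, such that for $0<t<t_1$, all $x$ and all $y\in F_x$: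
$$\text{any two segments from }y\text{ to }x\text{ form at }y\text{ an angle}\le\pi-\delta.\tag{8}$$

**Step 5: $F$ is single-valued on $S_t$.** Here it matters that $\delta$ does not shrink with $t$, while the diameter of $F_x$ does. Let $y\ne y'$ be in $F_x$. By Step 1 both are within $d_0$-distance $Kt$ of $-x$, so $\tau=\rho_t(y,y')\le Ct$. Let $e$ be the direction at $y$ of a segment to $y'$, and $D$ the set of directions of segments from $y$ to $x$. Since $S_t$ is smooth, $\theta_y=2\pi$.

We claim that some segment from $y$ to $x$ makes an angle $\le\frac{\pi-\delta}2$ with $e$. This is clear if $e\in D$. Otherwise $e$ lies in a component of $\Sigma_y\setminus D$ of length $\alpha\le\pi$ (Lemma 3). As $\alpha<2\pi$, its endpoints are distinct points of $D$, and their angle is $\min(\alpha,2\pi-\alpha)=\alpha$. By (8), $\alpha\le\pi-\delta$, and $e$ is within $\frac\alpha2$ of one of the endpoints.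

For that segment the hinge inequality (1) at $y$ gives $r^2\le r^2+\tau^2-2r\tau\sin\frac\delta2$, that is, $\tau\ge2r\sin\frac\delta2\ge\pi\sin\frac\delta2$, as $r\ge\frac\pi2$ for small $t$. This contradicts $\tau\le Ct$ for small $t$.

**Proof of Theorem 1.** For all small $t>0$, $S_t$ is smooth and convex, $F$ is single-valued on it (Step 5), and by (8) no two segments from $F(x)$ to $x$ form the angle $\pi$ at $F(x)$. So Step 1 of the proof of Theorem 2(a) applies to $S_t$: on all surfaces in some neighbourhood of $S_t$, $F$ is single-valued, and by Lemma 1 it is surjective. That neighbourhood contains no surface of the second class, so the second class is not dense in $\mathcal S$. $\blacksquare$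

## Round spheres and the second class

**Proof of Theorem 2(b).** We have just checked that $S_t$ satisfies the hypotheses of Theorem 2(a) for all small $t>0$. So each such $S_t$ has a neighbourhood contained in the first class, and is an interior point of it. Since $S_t\to S^2$ as $t\to0$, the unit sphere lies in the closure of the interior of the first class. Similarities of $\mathbb R^3$ preserve the first class and act on $\mathcal S$ by homeomorphisms, so the same holds for every round sphere. $\blacksquare$

**Proof of Theorem 2(c).** *Description.* By Lemma 1, a non-surjective $F$ is not single-valued. So the second class is $\{S:F\text{ is not surjective}\}$.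

*Open.* We show that surjectivity is a closed condition. Let $S_n\to S$ with $F$ surjective on every $S_n$, and let $y\in S$. Take $S_n\ni y_n\to y$ and $x_n\in S_n$ with $y_n\in F_{x_n}$. Pass to a subsequence with $x_n\to x\in S$. By the consequence of (A3), $y\in F_x$. As $y$ was arbitrary, $F$ is surjective on $S$.

*Nonempty.* On the cone of height $20$ and base radius $1$, a lateral point at height $10$ is in no $F_x$, as computed above.

*Not dense.* This is Theorem 1. $\blacksquare$
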